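\title{$W^{1,p}$-quasiconvexity does not imply weak lower semicontinuity}

\begin{abstract}
Ball and Murat showed that $W^{1,p}$-quasiconvexity of a continuous integrand $f\ge0$ is necessary for the sequential weak lower semicontinuity of $u\mapsto\int_\Omega f(Du)\,dx$ on $W^{1,p}(\Omega;\mathbb R^N)$, $\Omega\subset\mathbb R^n$, and conjectured that it is also sufficient. We show that the conjecture is false. For $n\ge6$, $1<p<n-1$ and $N\ge(n-1)(n+2)/2$ we construct a continuous, $p$-coercive integrand of polynomial growth that is $W^{1,r}$-quasiconvex for every $r\ge1$ and whose integral fails to be lower semicontinuous, at a linear map, on every nonempty bounded open set. The integrand is $g(\partial_1u,\dots,\partial_{n-1}u)+|\partial_nu|^Q$, where $g$ satisfies Jensen's inequality for test maps in $L^Q$ and violates it for one unbounded test map. The main step is a higher integrability theorem for maps whose gradients are close to an explicit cone of matrices.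
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $n\ge2$ and $N\ge1$ be integers, let $\Omega\subset\mathbb R^n$ be bounded and open, and let $1<p<\infty$. For a continuous function $f:\mathbb R^{N\times n}\to[0,\infty)$ consider
\[
F[u;\Omega]:=\int_\Omega f(Du)\,dx\in[0,\infty],\qquad u\in W^{1,p}(\Omega;\mathbb R^N).
\]
The functional $F[-;\Omega]$ is \emph{sequentially weakly lower semicontinuous} if $u_k\rightharpoonup u$ weakly in $W^{1,p}(\Omega;\mathbb R^N)$ implies $F[u;\Omega]\le\liminf_kF[u_k;\Omega]$. This is the property that the direct method needs: if $f(A)\ge c|A|^p-C$, then a minimizing sequence with fixed boundary values has a weakly convergent subsequence, and lower semicontinuity makes its limit a minimizer. One would like to read the property off from $f$.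

\begin{definition}
Let $1\le r<\infty$ and let $\mathbb B$ be the open unit ball of $\mathbb R^n$. The function $f$ is \emph{$W^{1,r}$-quasiconvex} if
\begin{equation}\label{eq:qc}
\int_{\mathbb B}f(A+D\varphi)\,dx\ge|\mathbb B|\,f(A)
\end{equation}
for all $A\in\mathbb R^{N\times n}$ and all $\varphi\in W^{1,r}_0(\mathbb B;\mathbb R^N)$, the value $+\infty$ being allowed on the left.
\end{definition}

Inequality \eqref{eq:qc} says that the linear map $x\mapsto Ax$ minimizes $F[-;\mathbb B]$ among the $W^{1,r}$ maps with the same boundary values. Since $\int_{\mathbb B}D\varphi=0$, it is Jensen's inequality, required only for gradients; a convex $f$ satisfies it for every $r$. The smaller $r$ is, the more test maps there are, so the condition is strongest for $r=1$. Two facts are known.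
\begin{enumerate}
\item[(i)] (Ball--Murat) If $F[-;\Omega]$ is sequentially weakly lower semicontinuous on $W^{1,p}(\Omega;\mathbb R^N)$, then $f$ is $W^{1,p}$-quasiconvex.
\item[(ii)] If $f$ is $W^{1,p}$-quasiconvex and $0\le f(A)\le\Gamma(1+|A|^q)$ for all $A$, with a constant $\Gamma>0$ and an exponent $p\le q<\frac{np}{n-1}$, then $F[-;\Omega]$ is sequentially weakly lower semicontinuous on $W^{1,p}(\Omega;\mathbb R^N)$.
\end{enumerate}
The reason for (i) is a packing construction. Fill $\Omega$, up to a null set, with disjoint balls $a+\rho\mathbb B$ of radii $\rho<1/k$, and let $u_k(x)=Ax+\rho\,\varphi((x-a)/\rho)$ on each of them. Then $u_k\rightharpoonup Ax$ and $F[u_k;\Omega]=|\Omega|\,|\mathbb B|^{-1}\int_{\mathbb B}f(A+D\varphi)$, so \eqref{eq:qc} is exactly lower semicontinuity along these sequences. It is tempting to guess that they are the worst case: at a small scale the limit of any sequence looks linear, and if $u_k$ can be changed near the boundary of a small ball, at little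 cost in energy, so as to have linear boundary values, then \eqref{eq:qc} applies to it. The scalar case supports the guess. For $N=1$ a continuous $W^{1,p}$-quasiconvex function is rank-one convex (see Section~\ref{sec:g}), hence convex because every $1\times n$ matrix has rank at most one, and then $F$ is lower semicontinuous by Mazur's lemma and Fatou's lemma.

Ball and Murat conjectured that $W^{1,p}$-quasiconvexity of $f$ is sufficient for the sequential weak lower semicontinuity of $F[-;\Omega]$ on $W^{1,p}(\Omega;\mathbb R^N)$, with no growth bound; we take the problem from \cite{source}. The answer is negative.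

\begin{theorem}\label{thm:main}
Let $n\ge6$, $1<p<n-1$ and $N\ge\frac{(n-1)(n+2)}2$. There are a continuous function $f:\mathbb R^{N\times n}\to[0,\infty)$, an exponent $Q<\infty$ and constants $c,C>0$ with
\[
c|A|^p-C\le f(A)\le C(1+|A|^Q)\qquad\text{for all }A,
\]
such that
\begin{enumerate}
\item[(a)] $f$ is $W^{1,r}$-quasiconvex for every $r\in[1,\infty)$, in particular for $r=p$;
\item[(b)] for every nonempty bounded open set $\Omega\subset\mathbb R^n$ there are a linear map $u$ and maps $u_k\rightharpoonup u$ weakly in $W^{1,p}(\Omega;\mathbb R^N)$ with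
\[
\lim_{k\to\infty}F[u_k;\Omega]\le\tfrac12|\Omega|<|\Omega|\le F[u;\Omega].
\]
\end{enumerate}
\end{theorem}

The theorem applies, for example, to $n=6$, $p=2$, $N=20$. The scalar case shows that some restriction on $N$ is unavoidable. The cases $p\ge n-1$, $n\le5$ and $2\le N<\frac{(n-1)(n+2)}2$ are not settled here. There is no conflict with (ii): our exponent satisfies $Q>4(n-1)$, while $\frac{np}{n-1}<n$.

\subsection*{The idea}
The weak point of the guess is the change of boundary values. Put $m=n-1$, write $x=(x',x_n)$, and split a matrix as $A=(A',A'')$, where $A'$ consists of the first $m$ columns and $A''$ is the last column. We take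
\[
f(A)=g(A')+|A''|^Q .
\]
A test map $\varphi$ in \eqref{eq:qc} with finite energy has $\partial_n\varphi\in L^Q$ and vanishes at both ends of almost every segment parallel to the $x_n$-axis; hence $\varphi\in L^Q$. So \eqref{eq:qc} holds as soon as $g$ satisfies Jensen's inequality, in $m$ variables, for test maps \emph{that belong to $L^Q$}. A sequence $u_k$ that does not depend on $x_n$ is under no such constraint. If $g$ violates Jensen's inequality for a single test map $\varphi_0\in W^{1,p}_0$ of $m$ variables, then packing copies of $\varphi_0$ in the $x'$-variables destroys lower semicontinuity. Such a $\varphi_0$ is not in $L^Q$, so cutting $u_k$ off in the $x_n$-direction costs infinite energy.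

The task is thus to find a $g$ that can tell, from the gradient alone, an unbounded singularity from all singularities that $L^Q$ allows. Section~\ref{sec:radial} shows how this works for radial maps, where it is an exercise in one variable. Section~\ref{sec:reduction} states the properties of $g$ and derives Theorem~\ref{thm:main} from them. The integrand $g$ penalizes the distance of the gradient from a cone $K$ of matrices. Section~\ref{sec:cone} introduces $K$, Section~\ref{sec:solutions} determines all maps with gradient in $K$, Section~\ref{sec:higher} proves the higher integrability theorem for maps in $L^Q$ with gradient close to $K$, and Section~\ref{sec:g} constructs $g$.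

\subsection*{Conventions}
$B_r(x)$ is the open ball in $\mathbb R^m$, and $B_r=B_r(0)$. For a set $G$ of finite positive measure we write
\[
\langle h\rangle_G=\frac1{|G|}\int_Gh\,dx,\qquad\|h\|_{t,G}=\langle|h|^t\rangle_G^{1/t}
\]
for the average and the \emph{normalized} $L^t$ norm; $\|h\|_{L^t(G)}$ is the usual norm. By H\"older's inequality $\|h\|_{t,G}$ is nondecreasing in $t$, and $\|h\|_{t,G'}\le(|G|/|G'|)^{1/t}\|h\|_{t,G}$ for $G'\subset G$. The letters $C,c$ denote positive constants that may change from line to line. We use the following fact several times.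
\begin{enumerate}
\item[(Z)] If $1\le t<\infty$, $B$ is a ball and $\varphi\in W^{1,t}(\mathbb R^m)$ vanishes a.e.\ outside $B$, then $\varphi$ is a $W^{1,t}$ limit of maps in $C_c^\infty(B)$; in particular $\varphi\in W^{1,t}_0(B)$.
\end{enumerate}
Indeed, if $x_0$ is the center of $B$, the maps $\varphi(x_0+\beta(x-x_0))$, $\beta\downarrow1$, have compact support in $B$ and converge to $\varphi$ in $W^{1,t}$, and they can be mollified.

\section{A radial model}\label{sec:radial}

The source of the failure of Jensen's inequality will be the determinant. For $A\in\mathbb R^{m\times m}$, a ball $B$ and $\varphi\in C_c^\infty(B;\mathbb R^m)$,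
\begin{equation}\label{eq:det}
\langle\det(A+D\varphi)\rangle_B=\det A ,
\end{equation}
because the derivative of $\int_B\det(A+tD\varphi)$ in $t$ is $\int_B\operatorname{cof}(A+tD\varphi):D\varphi$ and the rows of the cofactor matrix of a gradient are divergence free. Hence a smooth map $y$ that equals $x$ near $\partial B_1$ has $\langle(\det Dy)^+\rangle_{B_1}\ge1$. Singular maps do better. The map $x/|x|$ equals $x$ on $\partial B_1$, lies in $W^{1,t}$ for $t<m$, and has $\det D(x/|x|)=0$. But $x/|x|$ is bounded, so $(\det)^+$ alone violates Jensen's inequality within $L^Q$ too. We must add a penalty that forbids $x/|x|$ and admits an unbounded map such as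
\[
y_0(x)=|x|^{-\gamma}x,\qquad Dy_0=|x|^{-\gamma}(I-\gamma\,e\otimes e),\qquad e=x/|x|,\quad\gamma>1 .
\]
This map also equals $x$ on $\partial B_1$, and $\det Dy_0=(1-\gamma)|x|^{-m\gamma}<0$.

Consider radial maps $y(x)=\rho(r)e$, $r=|x|$, with $\rho$ locally absolutely continuous on $(0,1]$ and $\rho(1)=1$. Then
\[
Dy=\rho'\,e\otimes e+\frac\rho r\,(I-e\otimes e)=\frac\rho r\,(I-\gamma\,e\otimes e)+h\,e\otimes e,\qquad h:=\rho'+(\gamma-1)\frac\rho r ,
\]
so $h$ measures how far $Dy$ is from having the shape of $Dy_0$. We have $h=0$ for $y_0$ and $h=(\gamma-1)/r$ for $x/|x|$.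

\begin{proposition}\label{prop:radial}
Let $m\ge2$, $1<\gamma<2$ and $Q\ge m/(\gamma-1)$. Suppose that $h(|x|)\in L^Q(B_1)$. Then there is $\mu\in\mathbb R$ with $|\rho(r)-\mu r^{1-\gamma}|\le Cr^{1-m/Q}$ on $(0,1]$. If moreover $y\in L^Q(B_1)$, then $\mu=0$ and $\langle(\det Dy)^+\rangle_{B_1}\ge1$.
\end{proposition}

\begin{proof}
Note that $Q>m$. We have $(r^{\gamma-1}\rho)'=r^{\gamma-1}h$, and H\"older's inequality with $Q'=Q/(Q-1)$ gives
\[
\int_0^rt^{\gamma-1}|h|\,dt\le\Big(\int_0^1|h|^Qt^{m-1}dt\Big)^{1/Q}\Big(\int_0^rt^{(\gamma-1-\frac{m-1}Q)Q'}dt\Big)^{1/Q'}=Cr^{\gamma-m/Q}.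
\]
So $\mu=\lim_{r\to0}r^{\gamma-1}\rho(r)$ exists and $|r^{\gamma-1}\rho(r)-\mu|\le Cr^{\gamma-m/Q}$, which is the first claim. If $\mu\ne0$, then $|\rho|\ge\frac12|\mu|r^{1-\gamma}$ near $0$, and $\int_0^1r^{(1-\gamma)Q+m-1}dr=\infty$ because $(\gamma-1)Q\ge m$; so $y\notin L^Q$. If $\mu=0$, then $\rho(r)\to0$ as $r\to0$. Since $\det Dy=\rho'(\rho/r)^{m-1}$, polar coordinates give, for $0<\delta<1$,
\[
\langle(\det Dy)^+\rangle_{B_1}=m\int_0^1(\rho'\rho^{m-1})^+dr\ge m\int_\delta^1\rho'\rho^{m-1}dr=1-\rho(\delta)^m,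
\]
and the right side tends to $1$ as $\delta\to0$.
\end{proof}

Thus, for any weight $\nu>0$, the energy $\langle(\det Dy)^++\nu|h|^Q\rangle_{B_1}$ is at least $1$ on radial maps in $L^Q$, it is infinite for $x/|x|$, and it vanishes for $y_0\notin L^Q$. The mechanism is a dichotomy. A map with finite penalty either contains the singular solution $\mu r^{1-\gamma}$ of the equation $h=0$, which persists down to the smallest scales and forces the map out of $L^Q$, or it is regular enough for the determinant to behave as for smooth maps.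

Three things change for general maps. The penalty must be a function of the matrix alone, with no reference to the origin: it becomes the distance from a cone of matrices. The differential equation $h=0$ becomes a differential inclusion, all of whose solutions we must determine. And a singularity may begin to form anywhere, with a center that moves from scale to scale, so the integration of the equation is replaced by compactness arguments and a covering argument.

\section{Reduction to $n-1$ variables}\label{sec:reduction}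

From now on $m\ge5$ and $N_0=\frac{m(m+1)}2+m$; for $m=n-1$ this is $\frac{(n-1)(n+2)}2$. Sections~\ref{sec:cone}--\ref{sec:g} prove the following statement.

\begin{proposition}\label{prop:g}
Let $m\ge5$ and $2\le p_1<m$. There are $Q>m$, constants $\nu,C>0$ and a continuous function $g:\mathbb R^{N_0\times m}\to[0,\infty)$ such that
\begin{enumerate}
\item[(G1)] $\nu|X|^{p_1}\le g(X)\le C(1+|X|^Q)$ for all $X$;
\item[(G2)] $\langle g(A+D\varphi)\rangle_B\ge g(A)$ for every ball $B\subset\mathbb R^m$, every $A\in\mathbb R^{N_0\times m}$ and every $\varphi\in W^{1,2}_0(B;\mathbb R^{N_0})\cap L^Q(B;\mathbb R^{N_0})$;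
\item[(G3)] there are $A_0\in\mathbb R^{N_0\times m}$ and $\varphi_0\in W^{1,p_1}_0(B_1;\mathbb R^{N_0})$ with $\langle g(A_0+D\varphi_0)\rangle_{B_1}\le\frac12<1\le g(A_0)$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:g}]
Let $m=n-1$ and $p_1=\max\{2,p\}$, so that $2\le p_1<m$. We first take $N=N_0$ and set $f(A)=g(A')+|A''|^Q$. This function is continuous and $f(A)\le C(1+|A|^Q)$. Since $t^a\ge t^p-1$ for $t\ge0$, $a\ge p$, and $|A|^p\le2^p(|A'|^p+|A''|^p)$, property (G1) gives $f(A)\ge c|A|^p-C$.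

\emph{Proof of (a).} It suffices to treat $r=1$. Let $\varphi\in W^{1,1}_0(\mathbb B;\mathbb R^{N_0})$, extended by zero to $\mathbb R^n$, with $\int_{\mathbb B}f(A+D\varphi)<\infty$; otherwise there is nothing to prove. Write $D\varphi=(D'\varphi,\partial_n\varphi)$. Then $\partial_n\varphi\in L^Q$ and, by (G1), $D'\varphi\in L^{p_1}(\mathbb B)\subset L^2(\mathbb B)$; this is why $p_1\ge2$ is required.

Choose $\varphi_j\in C_c^\infty(\mathbb B)$ with $\varphi_j\to\varphi$ in $W^{1,1}(\mathbb R^n)$. The bound $|\varphi_j(x',t)|\le\int_{-1}^1|\partial_n\varphi_j(x',\tau)|\,d\tau$ passes to the limit, since both sides converge in $L^1(\mathbb B)$. By H\"older's inequality, $|\varphi(x',t)|^Q\le2^{Q-1}\int_{-1}^1|\partial_n\varphi(x',\tau)|^Qd\tau$ a.e., and so $\varphi\in L^Q(\mathbb B)$. Next, by Fubini's theorem,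
\[
\int_{-1}^1\Big(\|\varphi_j(\cdot,t)-\varphi(\cdot,t)\|_{L^1(\mathbb R^m)}+\|D'\varphi_j(\cdot,t)-D'\varphi(\cdot,t)\|_{L^1(\mathbb R^m)}\Big)dt\to0 ,
\]
so along a subsequence the integrand tends to $0$ for a.e.\ $t$. Hence for a.e.\ $t\in(-1,1)$ the slice $\varphi(\cdot,t)$ is weakly differentiable on $\mathbb R^m$ with gradient $D'\varphi(\cdot,t)$. For a.e.\ $t$ this gradient is in $L^2$, the slice is in $L^Q$, and it vanishes a.e.\ outside the ball $B(t)=\{|x'|^2<1-t^2\}$. By (Z), $\varphi(\cdot,t)\in W^{1,2}_0(B(t))\cap L^Q$, and (G2) gives $\int_{B(t)}g(A'+D'\varphi(x',t))\,dx'\ge|B(t)|g(A')$. Integrating in $t$ we get $\int_{\mathbb B}g(A'+D'\varphi)\ge|\mathbb B|g(A')$. Jensen's inequality and $\int_{\mathbb B}\partial_n\varphi=0$ give $\int_{\mathbb B}|A''+\partial_n\varphi|^Q\ge|\mathbb B||A''|^Q$. The sum of the two inequalities is \eqref{eq:qc}.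

\emph{Proof of (b).} Let $O\subset\mathbb R^m$ be an open cube that contains the projection of $\Omega$ to the $x'$-variables. By Vitali's covering theorem, for each $k$ there are countably many disjoint balls $B^{k,i}=B_{\rho_{k,i}}(a_{k,i})\subset O$ with $\rho_{k,i}<1/k$ that cover $O$ up to a null set. Put
\[
v_k(x')=A_0x'+\rho_{k,i}\,\varphi_0\Big(\frac{x'-a_{k,i}}{\rho_{k,i}}\Big)\ \text{ on }B^{k,i},\qquad u_k(x)=v_k(x'),\qquad u(x)=A_0x'.
\]
A change of variables in each ball gives, for $1\le t\le p_1$,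
\[
\int_O|v_k-A_0x'|^t\le k^{-t}|O|\,\langle|\varphi_0|^t\rangle_{B_1},\qquad\sum_i\int_{B^{k,i}}|Dv_k-A_0|^t=|O|\,\langle|D\varphi_0|^t\rangle_{B_1}.
\]
So $v_k-A_0x'$ is the sum of a series that converges in $W^{1,p_1}_0(O)$. Let $\ell(x')=|\{x_n:(x',x_n)\in\Omega\}|$, a bounded measurable function with $\int_O\ell=|\Omega|$. For $\psi\ge0$ on $O$ we have $\int_\Omega\psi(x')\,dx=\int_O\psi\,\ell\,dx'$. Taking $t=p$ above, we see that $u_k\to u$ in $L^p(\Omega)$ with gradients bounded in $L^p(\Omega)$; as $1<p<\infty$, this means $u_k\rightharpoonup u$ in $W^{1,p}(\Omega;\mathbb R^{N_0})$.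

Let $G=g(A_0+D\varphi_0)\in L^1(B_1)$, $\bar g=\langle G\rangle_{B_1}\le\frac12$ and $G_k=g(Dv_k)$. Since $\partial_nu_k=0$, we have $F[u_k;\Omega]=\int_OG_k\,\ell\,dx'$, and it remains to show that this tends to $\bar g\int_O\ell$. On $B^{k,i}$ the function $G_k$ is a rescaled copy of $G$, so $\int_{B^{k,i}}G_k=\bar g|B^{k,i}|$. For $\zeta\in C(\overline O)$ this gives
\[
\Big|\int_O\zeta\,(G_k-\bar g)\Big|=\Big|\sum_i\int_{B^{k,i}}(\zeta-\zeta(a_{k,i}))(G_k-\bar g)\Big|\le2\bar g|O|\sup_i\operatorname{osc}_{B^{k,i}}\zeta\to0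
\]
by uniform continuity. To pass from $\zeta$ to $\ell$, note that for measurable $Z\subset O$ and $\Lambda>0$
\[
\int_ZG_k\le\Lambda|Z|+\int_{\{G_k>\Lambda\}}G_k=\Lambda|Z|+|O|\,\langle G\,\mathbf 1_{\{G>\Lambda\}}\rangle_{B_1},
\]
which is small uniformly in $k$ when $\Lambda$ is large and then $|Z|$ is small. By Lusin's theorem there are $\zeta\in C(\overline O)$ with $|\zeta|\le\sup\ell$ and $Z=\{\zeta\ne\ell\}$ of arbitrarily small measure, and $|\int_O(\ell-\zeta)(G_k-\bar g)|\le2\sup\ell\int_Z(G_k+\bar g)$. Therefore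
\[
\lim_{k\to\infty}F[u_k;\Omega]=\bar g|\Omega|\le\tfrac12|\Omega|<|\Omega|\le g(A_0)|\Omega|=F[u;\Omega].
\]

\emph{The case $N>N_0$.} Apply $f$ to the first $N_0$ rows of $A$ and add $|R|^p$, where $R$ consists of the remaining rows. The growth bounds persist since $p<Q$. The new term is convex, so (a) persists. In (b) let the new components of $u$ and $u_k$ be zero.
\end{proof}

\section{The cone $K$ and a quadratic null Lagrangian}\label{sec:cone}

\subsection*{Parameters}
Fix $m\ge5$ and $2\le p_1<m$. At $\gamma=1$ the quantity $(m+1)(m-2-2\gamma)-2\gamma^2$ equals $(m+1)(m-4)-2\ge4$, so we can fix $\gamma$ with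
\begin{equation}\label{eq:gamma}
1<\gamma<\min\{2,m/p_1\},\qquad(m+1)(m-2-2\gamma)>2\gamma^2 .
\end{equation}
Put
\[
\kappa=-(1+\gamma),\qquad s=\frac{2m}{\gamma-1},\qquad Q=2s ,
\]
so that $Q>s>2m$. The condition $\gamma>1$ makes the singular map unbounded, and $\gamma<m/p_1$ puts it into $W^{1,p_1}$; together they force $p_1<m$, which is the hypothesis $p<n-1$. The second condition in \eqref{eq:gamma} is the ellipticity in Lemma~\ref{lem:elliptic}; for $\gamma>1$ it fails when $m\le4$, and this is the hypothesis $n\ge6$. From here on, constants depend only on $m$ and $\gamma$ unless we say otherwise.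

\subsection*{The singular map and its gradients}
To control solutions of a differential inclusion $DU\in K$ we want a quadratic form whose integral over gradients is a boundary term and which is positive on differences of elements of $K$. The natural form does not have this property on the cone generated by $Dy_0$ (Remark~\ref{rem:why}). We therefore enlarge $y_0$ by a second, matrix-valued component with the same homogeneity. Let $\mathrm{Sym}(m)$ be the space of symmetric $m\times m$ matrices with the Frobenius norm, identify $\mathbb R^{N_0}=\mathrm{Sym}(m)\times\mathbb R^m$ isometrically, and write maps as $u=(S,y)$. Elements of $\mathbb M:=\mathbb R^{N_0\times m}$ are pairs $X=(X^S,X^y)$, with entries $X^S_{ijk}$ (symmetric in $i,j$) in place of $\partial_kS_{ij}$ and $X^y_{ik}$ in place of $\partial_ky_i$. Let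
\[
S_0(x)=|x|^{-1-\gamma}x\otimes x,\qquad y_0(x)=|x|^{-\gamma}x ,
\]
and define $\Phi:\mathbb R^m\to\mathbb M$ by $\Phi(0)=0$ and, for $q=|q|e\ne0$,
\[
\Phi(q)^S_{ijk}=|q|\,(\kappa e_ie_je_k+\delta_{ik}e_j+\delta_{jk}e_i),\qquad\Phi(q)^y_{ik}=|q|\,(\delta_{ik}-\gamma e_ie_k).
\]
Differentiating $|x|^\kappa x_ix_j$ and $|x|^{-\gamma}x_i$ gives $D(S_0,y_0)(x)=\Phi(|x|^{-\gamma-1}x)$. The map $\Phi$ is positively $1$-homogeneous and smooth off $0$, so its differential $\Phi'$ is $0$-homogeneous and bounded, and $\Phi$ is Lipschitz with some constant $L$. The component $\Phi^S$ is odd and $\Phi^y$ is even. Since $\sum_i\Phi(q)^S_{iik}=(\kappa+2)q_k=(1-\gamma)q_k$, the linear map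
\[
\pi:\mathbb M\to\mathbb R^m,\qquad\pi(X)_k=\frac1{1-\gamma}\sum_iX^S_{iik},
\]
satisfies $\pi(\Phi(q))=q$. The number $|\Phi(e)|^2$ is a sum of full contractions of $e$ and $\delta$, hence the same for all unit vectors $e$; thus $|\Phi(q)|=b_0|q|$ with $b_0>0$. Define
\[
K=\Phi(\mathbb R^m),\qquad E(X)=|X-\Phi(\pi(X))| .
\]
The function $E$ is Lipschitz and positively $1$-homogeneous, and $E(X)=0$ if and only if $X\in K$. It plays the role of $|h|$ in Section~\ref{sec:radial}.

For $\mu\ne0$ and $a\in\mathbb R^m$ put $V_{\mu,a}(x)=(\mu S_0(x-a),|\mu|y_0(x-a))$. By homogeneity and the parities of $\Phi^S$ and $\Phi^y$,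
\begin{equation}\label{eq:V}
DV_{\mu,a}=\Phi\big(\mu|x-a|^{-\gamma-1}(x-a)\big),\qquad|DV_{\mu,a}|=b_0|\mu|\,|x-a|^{-\gamma}.
\end{equation}
The pointwise gradients of $S_0$ and $y_0$ are their weak gradients on $\mathbb R^m$: when one integrates by parts outside $B_\rho$, the boundary term is at most $C\rho^{m-1}\rho^{1-\gamma}\to0$. So $S_0,y_0\in W^{1,t}_{\rm loc}(\mathbb R^m)$ whenever $\gamma t<m$, in particular for $t=p_1$ and $t=2$.

\subsection*{The quadratic form}
For $X,X'\in\mathbb M$ let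
\[
\mathcal N(X,X')=\sum_i\Big[\Big(\sum_jX^S_{ijj}\Big)\Big(\sum_kX'^S_{ikk}\Big)-\sum_{j,k}X^S_{ijk}X'^S_{ikj}\Big],\qquad\mathcal N(X)=\mathcal N(X,X).
\]
This is a symmetric bilinear form. If each row of $S$ is viewed as a vector field $S_i$ on $\mathbb R^m$, then $\mathcal N(Du)=\sum_i[(\operatorname{div}S_i)^2-\operatorname{tr}((DS_i)^2)]$. For smooth $w=(S,y)$ the second derivatives cancel in
\[
\sum_{i,j,k}\big[\partial_j(S_{ij}\partial_kS_{ik})-\partial_k(S_{ij}\partial_jS_{ik})\big]=\mathcal N(Dw),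
\]
so $\mathcal N(Dw)$ is a divergence. Multiply by $\zeta\in C_c^\infty$ and integrate by parts; both sides of the resulting identity are continuous in $W^{1,2}$ on the support of $\zeta$. Hence
\begin{equation}\label{eq:null1}
\Big|\int\zeta\,\mathcal N(Dw)\Big|\le C\int|\nabla\zeta|\,|w|\,|Dw|\qquad(w\in W^{1,2}_{\rm loc}(G),\ \zeta\in C_c^\infty(G))
\end{equation}
for every open set $G$. Likewise, in $\mathcal N(A+D\varphi)=\mathcal N(A)+2\mathcal N(A,D\varphi)+\mathcal N(D\varphi)$ the last two terms have integral zero for $\varphi\in C_c^\infty(B)$, and by density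
\begin{equation}\label{eq:null2}
\langle\mathcal N(A+D\varphi)\rangle_B=\mathcal N(A)\qquad(A\in\mathbb M,\ \varphi\in W^{1,2}_0(B),\ B\text{ a ball}).
\end{equation}

\begin{lemma}[Ellipticity]\label{lem:elliptic}
Let $c_0=(m+1)(m-2-2\gamma)-2\gamma^2>0$. Then
\begin{align}
\mathcal N(\Phi(q)-\Phi(q'))&\ge c_0|q-q'|^2&&(q,q'\in\mathbb R^m),\label{eq:ell1}\\
\mathcal N(\Phi'(\xi)\zeta)&\ge c_0|\zeta|^2&&(\xi\ne0,\ \zeta\in\mathbb R^m),\label{eq:ell2}
\end{align}
and there are $c_1,C_1>0$ such that
\begin{equation}\label{eq:ell3}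
\mathcal N(X-X')\ge c_1|X-X'|^2-C_1\big(E(X)^2+E(X')^2\big)\qquad(X,X'\in\mathbb M).
\end{equation}
\end{lemma}

\begin{proof}
Let $X=\Phi(e)$, $X'=\Phi(e')$ with unit vectors $e,e'$, and $t=e\cdot e'$. Then $\sum_jX^S_{ijj}=(\kappa+1+m)e_i$. For the second part of $\mathcal N(X,X')$ we multiply each of the three terms of $X^S_{ijk}$ (rows) by each of the three terms of $X'^S_{ikj}$ (columns) and sum over $i,j,k$:
\[
\begin{array}{c|ccc}
&\kappa e'_ie'_je'_k&\delta_{ij}e'_k&\delta_{jk}e'_i\\ \hline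
\kappa e_ie_je_k&\kappa^2t^3&\kappa t&\kappa t\\
\delta_{ik}e_j&\kappa t&t&t\\
\delta_{jk}e_i&\kappa t&t&mt
\end{array}
\]
The entries add up to $\kappa^2t^3+(4\kappa+3+m)t$. Therefore $\mathcal N(X,X')=G(t):=Pt-\kappa^2t^3$ with
\[
P=(m+1+\kappa)^2-4\kappa-3-m=(m-\gamma)^2+4\gamma+1-m ,
\]
and
\[
P-3\kappa^2=m^2-m-2-2\gamma(m+1)-2\gamma^2=c_0 .
\]
So $G'(t)=P-3\kappa^2t^2\ge c_0$ on $[-1,1]$, and $G(1)=P-\kappa^2\ge c_0$. For $q=\alpha e$, $q'=\alpha'e'$ with $\alpha,\alpha'\ge0$,
\[
\mathcal N(\Phi(q)-\Phi(q'))=G(1)(\alpha-\alpha')^2+2\alpha\alpha'\big(G(1)-G(t)\big)\ge c_0\big[(\alpha-\alpha')^2+2\alpha\alpha'(1-t)\big],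
\]
and the bracket is $|q-q'|^2$. This is \eqref{eq:ell1}. Taking $q=\xi+\tau\zeta$, $q'=\xi$, dividing by $\tau^2$ and letting $\tau\to0$ gives \eqref{eq:ell2}.

For \eqref{eq:ell3} let $q=\pi(X)$, $q'=\pi(X')$ and write $X-X'=\Phi(q)-\Phi(q')+R$, where $|R|\le\rho:=E(X)+E(X')$. Then
\[
\mathcal N(X-X')\ge c_0|q-q'|^2-CL|q-q'|\rho-C\rho^2\ge\tfrac{c_0}2|q-q'|^2-C\rho^2 ,
\]
while $|X-X'|^2\le2L^2|q-q'|^2+2\rho^2$. Eliminating $|q-q'|^2$ gives \eqref{eq:ell3} with $c_1=c_0/(4L^2)$.
\end{proof}

Since $\mathcal N$ vanishes on matrices of rank one (for $X^S_{ijk}=S_{ij}\omega_k$ the two terms cancel), \eqref{eq:ell1} shows that no two elements of $K$ differ by a matrix of rank one, so a gradient in $K$ cannot jump between two values across a hyperplane. The results below are quantitative forms of this rigidity.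

\begin{remark}\label{rem:why}
The same form applied to the $y$-component is indefinite on differences. Let $\sigma(X,X')=\operatorname{tr}X\operatorname{tr}X'-\operatorname{tr}(XX')$ on $\mathbb R^{m\times m}$, and let $X=I-\gamma e\otimes e$, $X'=I-\gamma e'\otimes e'$. Then $\sigma(X,X')=(m-\gamma)^2-m+2\gamma-\gamma^2t^2$. Hence $\sigma(2X-X,2X-X)=(m-1)(m-2\gamma)>0$, but $\sigma(X-X',X-X')=-2\gamma^2(1-t^2)<0$ for $e'\ne\pm e$. The component $S$ supplies the rigidity and the component $y$ supplies the determinant; together they account for $N_0$.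
\end{remark}

\section{Maps with gradient in $K$}\label{sec:solutions}

A \emph{solution} on a ball $B\subset\mathbb R^m$ is a map $U\in W^{1,2}(B;\mathbb R^{N_0})$ with $DU\in K$ a.e. We write $q=\pi(DU)$, so that $DU=\Phi(q)$. Affine maps with gradient in $K$ and the maps $V_{\mu,a}$ are solutions, and the goal of this section is to show that there are no others. If $U$ is a solution, so are $\alpha U$ for $\alpha>0$ and the rescalings $r^{-1}U(x_0+r\,\cdot)$. We begin with two direct consequences of ellipticity.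

\begin{lemma}[Compactness]\label{lem:compact}
Let $(u_j)$ be bounded in $W^{1,2}(B_1)$ with $E(Du_j)\to0$ in $L^2(B_1)$. Then a subsequence converges weakly in $W^{1,2}(B_1)$ and strongly in $W^{1,2}_{\rm loc}(B_1)$ to a solution.
\end{lemma}

\begin{proof}
By Rellich's theorem a subsequence converges weakly in $W^{1,2}(B_1)$ and strongly in $L^2(B_1)$ to some $U$. For $0\le\eta\in C_c^\infty(B_1)$, \eqref{eq:ell3} and \eqref{eq:null1} give
\[
c_1\int\eta|Du_j-Du_k|^2\le C\|\nabla\eta\|_{L^\infty}\|u_j-u_k\|_{L^2}\|Du_j-Du_k\|_{L^2}+C_1\int\eta\,\big(E(Du_j)^2+E(Du_k)^2\big),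
\]
and the right side tends to $0$ as $j,k\to\infty$. So $Du_j\to DU$ in $L^2_{\rm loc}$, and $E(DU)=0$ a.e.\ because $E$ is Lipschitz.
\end{proof}

\begin{lemma}[Gain of a derivative]\label{lem:gain}
Let $\Sigma$ be either $K$ or one of the linear spaces $\Phi'(\xi)\mathbb R^m$, $\xi\ne0$. If $W\in W^{1,2}(B_\rho)$ has $DW\in\Sigma$ a.e., then for $\rho'<\rho$ we have $DW\in W^{1,2}(B_{\rho'})$ and $\|D^2W\|_{L^2(B_{\rho'})}\le C(\rho-\rho')^{-1}\|DW\|_{L^2(B_\rho)}$, with $C$ independent of $\xi$.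
\end{lemma}

\begin{proof}
By \eqref{eq:ell1}, \eqref{eq:ell2} and the Lipschitz bound for $\Phi$, we have $\mathcal N(X-X')\ge c_0L^{-2}|X-X'|^2$ for $X,X'\in\Sigma$. Let $d=\rho-\rho'$, let $\eta\in C_c^\infty(B_{\rho-d/2})$ equal $1$ on $B_{\rho'}$ with $0\le\eta\le1$ and $|\nabla\eta|\le4/d$, and let $w=W(\cdot+h)-W$ with $|h|<d/2$. By \eqref{eq:null1} with $\zeta=\eta^2$,
\[
c_0L^{-2}\int\eta^2|Dw|^2\le\int\eta^2\mathcal N(Dw)\le C\|\eta Dw\|_{L^2}\|w\nabla\eta\|_{L^2}.
\]
Since $\|w\|_{L^2(B_{\rho-d/2})}\le|h|\,\|DW\|_{L^2(B_\rho)}$, this gives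
\[
\|DW(\cdot+h)-DW\|_{L^2(B_{\rho'})}\le Cd^{-1}|h|\,\|DW\|_{L^2(B_\rho)} .
\]
So the difference quotients of $DW$ are bounded in $L^2(B_{\rho'})$, and their weak limits are the partial derivatives of $DW$.
\end{proof}

For a solution, $q$ is thus in $W^{1,2}_{\rm loc}$, and the symmetry of second derivatives will give a pointwise equation for $Dq$ where $q\ne0$. To integrate that equation we need open sets on which $q$ stays away from $0$, the vertex of the cone, where $\Phi$ is not differentiable. Away from the vertex the inclusion linearizes to an elliptic system with constant coefficients, and this yields a decay estimate.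

\begin{lemma}[Decay away from the vertex]\label{lem:decay}
There are $\varepsilon_1,\theta_1\in(0,\frac14)$ and $C_2>0$ with the following property. If $U$ is a solution on $B_r(x)$, $\frac12\le|\xi|\le2$ and $\tau:=\|q-\xi\|_{2,B_r(x)}\le\varepsilon_1$, then there is $\tilde\xi$ with $|\tilde\xi-\xi|\le C_2\tau$ and $\|q-\tilde\xi\|_{2,B_{\theta_1r}(x)}\le\theta_1^{1/2}\tau$.
\end{lemma}

\begin{proof}
\emph{The linear problem.} Let $\bar\xi\ne0$, $W\in W^{1,2}(B_1)$ and $DW=\Phi'(\bar\xi)z$ with $\|z\|_{2,B_1}\le1$. Then $\|DW\|_{2,B_1}\le L$, and $z=\pi(DW)$, because differentiating $\pi\circ\Phi=\mathrm{id}$ gives $\pi\,\Phi'(\bar\xi)=\mathrm{id}$. By Lemma~\ref{lem:gain}, $\partial_lW\in W^{1,2}_{\rm loc}$, and $D\partial_lW=\partial_lDW$ again takes values in the linear space $\Phi'(\bar\xi)\mathbb R^m$. So the lemma applies to $\partial_lW$, and so on. After finitely many steps on balls that shrink from $B_1$ to $B_{3/4}$, the embedding $W^{l,2}(B_{3/4})\subset C^1(\overline{B_{3/4}})$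 for $l>\frac m2+1$ gives
\begin{equation}\label{eq:linear}
\|z\|_{L^\infty(B_{3/4})}+\|Dz\|_{L^\infty(B_{3/4})}\le C_2
\end{equation}
with $C_2$ independent of $\bar\xi$. Fix $\theta_1<\frac14$ with $C_2\theta_1\le\frac12\theta_1^{1/2}$.

\emph{Blow-up.} By scaling let $B_r(x)=B_1$. If $\tau=0$, take $\tilde\xi=\xi$. Suppose that no $\varepsilon_1$ works. Then the conclusion fails for solutions $U_j$ on $B_1$ and vectors $\xi_j\to\bar\xi$, $\frac12\le|\xi_j|\le2$, with $0<\tau_j\to0$. Put $z_j=(q_j-\xi_j)/\tau_j$ and $w_j=(U_j-\Phi(\xi_j)x-\langle U_j\rangle_{B_1})/\tau_j$. Then $\|z_j\|_{2,B_1}=1$, $w_j$ has mean zero, and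
\[
Dw_j=\big(\Phi(\xi_j+\tau_jz_j)-\Phi(\xi_j)\big)/\tau_j,\qquad|Dw_j|\le L|z_j| .
\]
By Poincar\'e's inequality and Rellich's theorem we may assume that $w_j\to W$ weakly in $W^{1,2}(B_1)$ and strongly in $L^2(B_1)$, and that $z_j\rightharpoonup z$ in $L^2(B_1)$. For $\frac12\le|\xi|\le2$ and all $\zeta\in\mathbb R^m$,
\begin{equation}\label{eq:taylor}
|\Phi(\xi+\zeta)-\Phi(\xi)-\Phi'(\xi)\zeta|\le C|\zeta|^2 ;
\end{equation}
this is Taylor's formula if $|\zeta|\le\frac14$, and otherwise the left side is at most $2L|\zeta|\le8L|\zeta|^2$. Hence $|Dw_j-\Phi'(\xi_j)z_j|\le C\tau_j|z_j|^2\to0$ in $L^1(B_1)$. As $\Phi'(\xi_j)z_j\rightharpoonup\Phi'(\bar\xi)z$, we get $DW=\Phi'(\bar\xi)z$ with $\|z\|_{2,B_1}\le1$, and \eqref{eq:linear} holds.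

\emph{Strong convergence.} To transfer \eqref{eq:linear} to $z_j$ we need $z_j\to z$ strongly. Lemma~\ref{lem:elliptic} applies to differences of elements of $K$, so we compare $Dw_j$ with $\Theta_j=(\Phi(\xi_j+\tau_jz)-\Phi(\xi_j))/\tau_j$. By \eqref{eq:ell1}, $\mathcal N(Dw_j-\Theta_j)\ge c_0|z_j-z|^2$, and by \eqref{eq:taylor} and \eqref{eq:linear}, $\Theta_j\to DW$ uniformly on $B_{3/4}$. Write $Dw_j-\Theta_j=D(w_j-W)+(DW-\Theta_j)$; the first term is bounded in $L^2$. For $\eta\in C_c^\infty(B_{3/4})$ with $0\le\eta\le1$ and $\eta=1$ on $B_{1/2}$, \eqref{eq:null1} gives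
\[
c_0\int\eta|z_j-z|^2\le\int\eta\,\mathcal N(D(w_j-W))+o(1)\le C\|w_j-W\|_{L^2}\|D(w_j-W)\|_{L^2}+o(1)\to0 .
\]
Let $\tilde\xi_j=\xi_j+\tau_jz(0)$. Then $|\tilde\xi_j-\xi_j|\le C_2\tau_j$ and
\[
\tau_j^{-1}\|q_j-\tilde\xi_j\|_{2,B_{\theta_1}}=\|z_j-z(0)\|_{2,B_{\theta_1}}\to\|z-z(0)\|_{2,B_{\theta_1}}\le C_2\theta_1\le\tfrac12\theta_1^{1/2}.
\]
So the conclusion holds for large $j$, a contradiction.
\end{proof}

\begin{corollary}\label{cor:regular}
Let $U$ be a solution on a ball containing $x_0$, and suppose that $\|q-q_0\|_{2,B_r(x_0)}\to0$ as $r\to0$ for some $q_0\ne0$. Then near $x_0$, $q$ agrees a.e.\ with a continuous function without zeros.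
\end{corollary}

\begin{proof}
Replacing $U$ by $U/|q_0|$ we may assume $|q_0|=1$. Choose $0<\tau_0\le\varepsilon_1$ with $C_2\tau_0\sum_{i\ge0}\theta_1^{i/2}\le\frac14$, and then $\rho>0$ with $\|q-q_0\|_{2,B_{2\rho}(x_0)}\le2^{-m/2}\tau_0$. Let $x\in B_\rho(x_0)$ and $\rho_i=\theta_1^i\rho$. Then $\|q-q_0\|_{2,B_\rho(x)}\le\tau_0$. Starting from $\xi_0=q_0$, Lemma~\ref{lem:decay} gives inductively vectors $\xi_i=\xi_i(x)$ with
\[
\|q-\xi_i\|_{2,B_{\rho_i}(x)}\le\theta_1^{i/2}\tau_0,\qquad|\xi_{i+1}-\xi_i|\le C_2\theta_1^{i/2}\tau_0 ;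
\]
the lemma applies at each step because all $\xi_i$ stay within $\frac14$ of $q_0$. So $\xi_i(x)\to\xi_\infty(x)$ with $|\xi_\infty(x)-q_0|\le\frac14$ and $\|q-\xi_\infty(x)\|_{2,B_{\rho_i}(x)}\le C\theta_1^{i/2}$ for all $i$. Thus $\xi_\infty$ has no zeros, and $q=\xi_\infty$ at every Lebesgue point of $q$ in $B_\rho(x_0)$. If $x,x'\in B_\rho(x_0)$ and $\rho_{i+1}<2|x-x'|\le\rho_i$, then $B'=B_{\rho_i/2}(x)$ lies in $B_{\rho_i}(x)\cap B_{\rho_i}(x')$, and
\[
|\xi_\infty(x)-\xi_\infty(x')|\le\|q-\xi_\infty(x)\|_{2,B'}+\|q-\xi_\infty(x')\|_{2,B'}\le C\theta_1^{i/2}\le C\big(|x-x'|/\rho\big)^{1/2}.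
\]
So $\xi_\infty$ is continuous.
\end{proof}

To recognize the singular solutions we use the homeomorphism $\Psi(q)=|q|^{-1-1/\gamma}q$ of $\mathbb R^m\setminus\{0\}$, whose inverse is $Y\mapsto|Y|^{-\gamma-1}Y$. It straightens them out: by \eqref{eq:V},
\begin{equation}\label{eq:psi}
DU=DV_{\mu,a}\iff\Psi(q)=\beta(x-a),\qquad\text{where }\beta\ne0\text{ and }\mu=\beta|\beta|^{-\gamma-1}.
\end{equation}

\begin{proposition}[Classification]\label{prop:class}
If $U$ is a solution on $B_1$, then either $DU$ is a.e.\ constant, or $DU=DV_{\mu,a}$ a.e.\ for some $\mu\ne0$ and $a\in\mathbb R^m$.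
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:gain}, $DU$ and $q$ are in $W^{1,2}_{\rm loc}(B_1)$. Write $U=(S,y)$, $J=Dq$ with $J_{il}=\partial_lq_i$, and $e=q/|q|$ where $q\ne0$.

\emph{Step 1: $J=\sigma(I+\kappa e\otimes e)$ a.e.\ on $\{q\ne0\}$, with a scalar function $\sigma$.} The matrix $J$ is symmetric because $q=(1-\gamma)^{-1}\nabla\operatorname{tr}S$. The chain rule $\partial_lDU=\Phi'(q)\partial_lq$ holds a.e.\ on $\{q\ne0\}$. To see this, let $\Phi_\delta$ be a $C^1$ map with bounded derivative that equals $\Phi$ on $\{|\xi|>\delta\}$; the chain rule holds for $\Phi_\delta(q)$, and the Sobolev maps $\Phi_\delta(q)$ and $DU$ have the same gradient a.e.\ on the set $\{|q|>\delta\}$ where they agree. Now $\partial_kS_{ij}=\kappa q_iq_jq_k|q|^{-2}+\delta_{ik}q_j+\delta_{jk}q_i$ and $\nabla|q|=Je$, so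
\[
\partial_l\partial_kS_{ij}=\kappa\big[J_{il}e_je_k+e_iJ_{jl}e_k+e_ie_jJ_{kl}-2e_ie_je_k(Je)_l\big]+\delta_{ik}J_{jl}+\delta_{jk}J_{il}.
\]
This expression is symmetric in $k,l$. Let $\alpha=e\cdot Je$. We compute $\sum_i\partial_l\partial_iS_{ij}$ from the formula, and $\sum_i\partial_i\partial_lS_{ij}$ from the formula with $k$ and $l$ interchanged:
\begin{align*}
\textstyle\sum_i\partial_l\partial_iS_{ij}&=\kappa\big[e_j(Je)_l+J_{jl}+e_j(Je)_l-2e_j(Je)_l\big]+mJ_{jl}+J_{jl},\\
\textstyle\sum_i\partial_i\partial_lS_{ij}&=\kappa\big[(\operatorname{tr}J)e_je_l+(Je)_je_l+e_j(Je)_l-2\alpha e_je_l\big]+J_{jl}+\delta_{jl}\operatorname{tr}J .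
\end{align*}
Equating the two gives
\[
(m+\kappa)J=(\operatorname{tr}J)I+\kappa\big[Je\otimes e+e\otimes Je+(\operatorname{tr}J-2\alpha)\,e\otimes e\big].
\]
Write $Je=\alpha e+\omega$ with $\omega\perp e$. Applying both sides to $e$ and taking the part orthogonal to $e$, we find $(m+\kappa)\omega=\kappa\omega$, so $\omega=0$. Then the bracket is $(\operatorname{tr}J)e\otimes e$, and $(m+\kappa)J=(\operatorname{tr}J)(I+\kappa e\otimes e)$ with $m+\kappa=m-1-\gamma>0$.

\emph{Step 2: the regular set.} Let $R_+$ be the open set of points of $B_1$ near which $q$ agrees a.e.\ with a continuous function without zeros. On $R_+$ the map $Y=\Psi(q)=|q|^{-1/\gamma}e$ is continuous and in $W^{1,2}_{\rm loc}$. By Step 1, $\nabla|q|=Je=-\gamma\sigma e$ and $De=|q|^{-1}(I-e\otimes e)J=\sigma|q|^{-1}(I-e\otimes e)$. Hence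
\[
DY=-\tfrac1\gamma|q|^{-1/\gamma-1}e\otimes\nabla|q|+|q|^{-1/\gamma}De=\tilde\sigma I,\qquad\tilde\sigma=\sigma|q|^{-1/\gamma-1}.
\]
Given $k$, choose $j\ne k$; in the sense of distributions $\partial_k\tilde\sigma=\partial_k\partial_jY_j=\partial_j(\partial_kY_j)=0$ (no sum). So on each component $O$ of $R_+$ we have $Y=\beta x+b$ with constants $\beta\in\mathbb R$, $b\in\mathbb R^m$. Thus on $O$, $q$ is a nonzero constant if $\beta=0$, and $DU=DV_{\mu,a}$ by \eqref{eq:psi} if $\beta\ne0$. Since $Y$ is bounded on $B_1$ and $|q|=|Y|^{-\gamma}$, there is $s_O>0$ with $|q|\ge s_O$ on $O$.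

\emph{Step 3: a component of $R_+$ fills the ball.} If $q=0$ a.e., then $DU=0$. Assume not. We must exclude that pieces of different solutions, or of a solution and $q=0$, are glued together. The lower bound $|q|\ge s_O$ excludes it, because a Sobolev function is continuous along most lines. Let $q^*(x)=\lim_{r\to0}\langle q\rangle_{B_r(x)}$ where the limit exists, and $q^*(x)=0$ elsewhere. We recall two facts about $q\in W^{1,2}_{\rm loc}(B_1)$ from \cite[\S\S4.7--4.9]{EG}. There is a set $Z$ of $2$-capacity zero, hence with $\mathcal H^{m-1}(Z)=0$, such that $\|q-q^*(x)\|_{2,B_r(x)}\to0$ as $r\to0$ for every $x\in B_1\setminus Z$. And $q^*$ is locally absolutely continuous on $\ell\cap B_1$ for a.e.\ line $\ell$ parallel to a coordinate axis. The projection of $Z$ along an axis is $\mathcal H^{m-1}$-null, so a.e.\ such line also avoids $Z$. By Corollary~\ref{cor:regular}, $x\notin Z$ and $q^*(x)\ne0$ imply $x\in R_+$; in particular $R_+\ne\emptyset$. On $R_+$, $q^*$ is the continuous representative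 of $q$.

Let $O$ be a component of $R_+$ and $\ell$ a line with both properties. Suppose that $\ell\cap O$ is neither empty nor all of the segment $\ell\cap B_1$. As $\ell\cap O$ is relatively open, some $x_1\in(\ell\cap B_1)\setminus O$ is a limit of points of $\ell\cap O$. By continuity along $\ell$, $|q^*(x_1)|\ge s_O>0$, so $x_1\in R_+$. The component of $R_+$ containing $x_1$ is open, hence meets $O$, hence is $O$; this contradicts $x_1\notin O$. So $\mathbf 1_O$ is constant on $\ell\cap B_1$ for a.e.\ line parallel to an axis. By Fubini's theorem $\int\mathbf 1_O\,\partial_k\zeta=0$ for all $\zeta\in C_c^\infty(B_1)$ and all $k$, so $\mathbf 1_O$ is a.e.\ constant in $B_1$. Since $O$ is open and nonempty, it has full measure, and Step 2 finishes the proof.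
\end{proof}

\section{Higher integrability}\label{sec:higher}

This section proves the analogue of Proposition~\ref{prop:radial} for general maps.

\begin{theorem}\label{thm:higher}
Let $A\in\mathbb M$, let $B\subset\mathbb R^m$ be a ball, and let $\varphi\in W^{1,2}_0(B;\mathbb R^{N_0})\cap L^Q(B;\mathbb R^{N_0})$ satisfy $\int_BE(A+D\varphi)^Q<\infty$. Then $D\varphi\in L^Q(B)$.
\end{theorem}

The hypothesis $\varphi\in L^Q$ cannot be dropped. If $\chi\in C_c^\infty(B_1)$ equals $1$ near $0$, then $\varphi=\chi V_{1,0}\in W^{1,2}_0(B_1)$ has $E(D\varphi)$ bounded, but $|D\varphi|=b_0|x|^{-\gamma}$ near $0$ and $\gamma Q>m$.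

The plan is as follows. On a ball where $E(Du)$ is small compared with $Du$, compactness makes $u$ close to a solution. If that solution has bounded gradient in the middle of the ball, we have the input for a good-$\lambda$ argument. By Proposition~\ref{prop:class} the only other possibility is a singular solution with pole near the center. We show that this situation reproduces itself at all smaller scales and is incompatible with $u\in L^s$.

For a map $u$ put
\[
\lambda(x,r)=\|Du\|_{2,B_r(x)},\qquad\mathcal E_t(x,r)=\|E(Du)\|_{t,B_r(x)} .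
\]
By homogeneity there are constants $b_1,b_2>0$ such that, for all $\mu\ne0$, $a\in\mathbb R^m$ and $r>0$,
\begin{equation}\label{eq:b12}
\|DV_{\mu,a}\|_{2,B_r(a)}=b_1|\mu|r^{-\gamma},\qquad\inf_{\xi\in\mathbb R^{N_0}}\|V_{\mu,a}-\xi\|_{2,B_r(a)}=b_2|\mu|r^{1-\gamma};
\end{equation}
the sign of $\mu$ does not matter because $(S,y)\mapsto(-S,y)$ is an isometry, and $b_2>0$ because $V_{1,0}$ is not constant. Let $C_P$ be the constant in Poincar\'e's inequality $\|v-\langle v\rangle_{B_r}\|_{2,B_r}\le C_Pr\|Dv\|_{2,B_r}$.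

\subsection*{Cores}
We first record that a solution close to a singular solution is singular, with nearby pole and comparable amplitude.

\begin{lemma}\label{lem:stable}
There is $\varepsilon_0\in(0,\frac14]$ with $C_P\varepsilon_0b_1\le\frac12b_2$ such that every solution $U$ on $B_1$ with $\|DU-DV_{\mu,0}\|_{2,B_1}\le\varepsilon_0b_1|\mu|$ for some $\mu\ne0$ satisfies $DU=DV_{\mu',a}$ with $|a|\le\frac18$ and $|\mu'|\ge\frac34|\mu|$.
\end{lemma}

\begin{proof}
Otherwise, after division by $|\mu|$ and passage to a subsequence, there are $\mu_*\in\{1,-1\}$ and solutions $U_j$ that violate the conclusion, with $DU_j\to DV_{\mu_*,0}$ in $L^2(B_1)$ and a.e. For large $j$, $q_j$ does not vanish identically, so Proposition~\ref{prop:class} and \eqref{eq:psi} give $\Psi(q_j)=\beta_jx+b_j$ a.e., with $\beta_j=0$ allowed. By continuity of $\Psi$, $\beta_jx+b_j\to\mu_*x$ for a.e.\ $x$. Evaluating at two such points gives $\beta_j\to\mu_*$ and then $b_j\to0$. So for large $j$, $DU_j=DV_{\mu_j,a_j}$ with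 $a_j=-b_j/\beta_j\to0$ and $\mu_j=\beta_j|\beta_j|^{-\gamma-1}\to\mu_*$, a contradiction. Decreasing $\varepsilon_0$ gives the two numerical conditions.
\end{proof}

Call $B_r(a)$ a \emph{core} for $u\in W^{1,2}(B_r(a))$, with amplitude $\mu\ne0$, if
\[
\|Du-DV_{\mu,a}\|_{2,B_r(a)}\le\varepsilon_0\|DV_{\mu,a}\|_{2,B_r(a)} .
\]
Then \eqref{eq:b12} and $\varepsilon_0\le\frac14$ give
\begin{equation}\label{eq:corelambda}
\tfrac34b_1|\mu|r^{-\gamma}\le\lambda(a,r)\le\tfrac54b_1|\mu|r^{-\gamma}.
\end{equation}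
The ball $B_r(a)$ is a core for $u$ with amplitude $\mu$ if and only if $B_1$ is a core for $\alpha r^{-1}u(a+r\,\cdot)+\xi$ with amplitude $\alpha\mu r^{-\gamma}$ ($\alpha>0$, $\xi$ constant). For $V_{\mu,a}$ itself, $\lambda(a,r)$ grows like $r^{-\gamma}$ as $r\to0$. For an approximate solution we lose a constant factor at each step from one scale to the next, which we absorb into a slightly smaller exponent. Put
\[
\gamma_0=\frac{3\gamma+1}4,\qquad\text{so that}\qquad\frac ms=\frac{\gamma-1}2<\frac34(\gamma-1)=\gamma_0-1,\qquad\gamma_0<\gamma,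
\]
and fix $\theta\in(0,\frac14)$ with $\theta^{\gamma-\gamma_0}\le\frac12$. The exponent $s$ was chosen to leave this room.

\begin{lemma}[A core contains a smaller core]\label{lem:propagate}
There is $\delta_0>0$ such that, if $B_r(a)$ is a core for $u$ and $\mathcal E_2(a,r)\le\delta_0\lambda(a,r)$, then there is $a'$ with $|a'-a|\le r/8$ such that $B_{\theta r}(a')$ is a core for $u$ and $\lambda(a',\theta r)\ge\theta^{-\gamma_0}\lambda(a,r)$.
\end{lemma}

\begin{proof}
Suppose that no $\delta_0$ works. By \eqref{eq:corelambda}, $\lambda>0$ on a core, so after scaling there are maps $u_j$ of mean zero on $B_1$ with $\|Du_j\|_{2,B_1}=1$ and $E(Du_j)\to0$ in $L^2(B_1)$, such that $B_1$ is a core for $u_j$ with amplitude $\mu_j$ and the conclusion fails. By \eqref{eq:corelambda}, $\frac45\le b_1|\mu_j|\le\frac43$, so we may assume $\mu_j\to\mu_*$ with $b_1|\mu_*|\ge\frac45$; then $DV_{\mu_j,0}\to DV_{\mu_*,0}$ in $L^2(B_1)$. By Lemma~\ref{lem:compact} we may assume that $u_j$ converges to a solution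 $U$, weakly in $W^{1,2}(B_1)$ and strongly in $W^{1,2}_{\rm loc}(B_1)$. The norm is weakly lower semicontinuous, so $\|DU-DV_{\mu_*,0}\|_{2,B_1}\le\varepsilon_0b_1|\mu_*|$. Lemma~\ref{lem:stable} gives $DU=DV_{\mu',a'}$ with $|a'|\le\frac18$ and $b_1|\mu'|\ge\frac35$. The closure of $B_\theta(a')$ lies in $B_1$, so $Du_j\to DV_{\mu',a'}$ in $L^2(B_\theta(a'))$. Hence for large $j$ the ball $B_\theta(a')$ is a core for $u_j$, and
\[
\|Du_j\|_{2,B_\theta(a')}\to b_1|\mu'|\theta^{-\gamma}\ge\tfrac35\theta^{-\gamma}>\tfrac12\theta^{-\gamma}\ge\theta^{-\gamma_0}.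
\]
So the conclusion holds for large $j$, a contradiction.
\end{proof}

\begin{lemma}[No cores in $L^s$]\label{lem:nocore}
If $u\in W^{1,2}(B_r(a))\cap L^s(B_r(a))$ and $\mathcal E_s(a,r)\le\delta_0\lambda(a,r)$, then $B_r(a)$ is not a core for $u$.
\end{lemma}

\begin{proof}
Suppose that it is. Let $a_0=a$, $r_i=\theta^ir$ and $\lambda_0=\lambda(a,r)>0$. We construct cores $B_{r_i}(a_i)\subset B_r(a)$ with $\lambda_i:=\lambda(a_i,r_i)\ge\theta^{-i\gamma_0}\lambda_0$. Given the $i$th core, the error grows more slowly than the gradient: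
\[
\mathcal E_2(a_i,r_i)\le\mathcal E_s(a_i,r_i)\le\theta^{-im/s}\mathcal E_s(a,r)\le\delta_0\theta^{-im/s}\lambda_0\le\delta_0\lambda_i ,
\]
since $m/s\le\gamma_0$. So Lemma~\ref{lem:propagate} gives the next core, which lies in $B_{r_i}(a_i)$ because $\frac18+\theta<1$.

Let $\mu_i$ be an amplitude of the $i$th core, $B^i=B_{r_i}(a_i)$, $V=V_{\mu_i,a_i}$ and $v=u-V$. By \eqref{eq:b12}, Poincar\'e's inequality and $C_P\varepsilon_0b_1\le\frac12b_2$,
\[
\|u-\langle u\rangle_{B^i}\|_{2,B^i}\ge\|V-\langle V\rangle_{B^i}\|_{2,B^i}-\|v-\langle v\rangle_{B^i}\|_{2,B^i}\ge\tfrac12b_2|\mu_i|r_i^{1-\gamma}.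
\]
Subtracting the mean does not increase the $L^2$ norm, so \eqref{eq:corelambda} gives
\[
\|u\|_{2,B^i}\ge c\,r_i\lambda_i\ge c\,r\lambda_0\,\theta^{-i(\gamma_0-1)}.
\]
On the other hand $\|u\|_{2,B^i}\le\|u\|_{s,B^i}\le\theta^{-im/s}\|u\|_{s,B_r(a)}$. Since $m/s<\gamma_0-1$, the two bounds are incompatible for large $i$.
\end{proof}

This is the only place where the integrability of $u$ itself is used, and the point where $\gamma>1$ matters.

\begin{lemma}[Approximation by bounded fields]\label{lem:approx}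
Let $C_3=18^\gamma$. For each $\varepsilon>0$ there is $\delta>0$ such that, if $u\in W^{1,2}(B_r(x))\cap L^s(B_r(x))$ and $\mathcal E_s(x,r)\le\delta\lambda(x,r)$, then there is a field $H:B_{r/16}(x)\to\mathbb M$ with $|H|\le C_3\lambda(x,r)$ a.e.\ and $\|Du-H\|_{2,B_{r/16}(x)}\le\varepsilon\lambda(x,r)$.
\end{lemma}

\begin{proof}
If $\lambda(x,r)=0$, take $H=0$. Suppose that the claim fails for some $\varepsilon$. After scaling there are $u_j\in W^{1,2}(B_1)\cap L^s(B_1)$ of mean zero with $\|Du_j\|_{2,B_1}=1$ and $\|E(Du_j)\|_{s,B_1}\le1/j$ that violate the conclusion. By Lemma~\ref{lem:compact} we may assume that $u_j\to U$ in $W^{1,2}_{\rm loc}(B_1)$, where $U$ is a solution with $\|DU\|_{2,B_1}\le1$. Proposition~\ref{prop:class} leaves three cases.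

If $DU$ is constant, then $|DU|\le1$, and $H=DU$ satisfies the conclusion for large $j$. If $DU=DV_{\mu,a}$ with $|a|\ge\frac18$, then $|x-a|\le9|a|$ on $B_1$ and $|x-a|\ge|a|/2$ on $B_{1/16}$. By \eqref{eq:V}, $b_0|\mu|(9|a|)^{-\gamma}\le\|DU\|_{2,B_1}\le1$, so $|DU|\le b_0|\mu|(|a|/2)^{-\gamma}\le18^\gamma$ on $B_{1/16}$, and again $H=DU$ works for large $j$. If $DU=DV_{\mu,a}$ with $|a|<\frac18$, then the closure of $B'=B_{1/2}(a)$ lies in $B_1$, so $B'$ is a core for $u_j$ when $j$ is large, while $\|Du_j\|_{2,B'}\to b_1|\mu|2^\gamma>0$ and $\|E(Du_j)\|_{s,B'}\le2^{m/s}/j\to0$. This contradicts Lemma~\ref{lem:nocore}.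
\end{proof}

\subsection*{The good-$\lambda$ argument}
Let $Mh(x)=\sup_{r>0}\langle|h|\rangle_{B_r(x)}$ be the centered maximal function. Recall that $Mh\ge|h|$ a.e., that $|\{Mh>t\}|\le Ct^{-1}\|h\|_{L^1}$ and that $\|Mh\|_{L^2}\le C\|h\|_{L^2}$, with $C=C(m)$. Recall also Vitali's covering lemma: a family of balls of bounded radii has a countable disjoint subfamily whose fivefold enlargements cover the union of the family.

\begin{proof}[Proof of Theorem~\ref{thm:higher}]
Extend $\varphi$ by zero and put $u=Ax+\varphi\in W^{1,2}_{\rm loc}(\mathbb R^m)\cap L^s_{\rm loc}(\mathbb R^m)$, $w=|Du|^2$, $h=E(Du)^s$ and $\tau_0=2|A|^2+1$. From $w\le2|A|^2+2|D\varphi|^2$ we get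
\begin{equation}\label{eq:finite}
|\{Mw>\tau_0\}|\le|\{M|D\varphi|^2>\tfrac12\}|<\infty,\qquad\langle w\rangle_{B_r(x)}<\tau_0\quad\text{for }r\ge r_0,
\end{equation}
where $r_0$ is chosen with $|B_{r_0}|>2\|D\varphi\|_{L^2}^2$. Let $\Lambda=2^m+2C_3^2+1$, let $\varepsilon>0$, let $\delta$ be given by Lemma~\ref{lem:approx}, and let $\delta_*=160^{-m/2}\delta$.

\emph{Step 1.} For $\tau\ge\tau_0$ we claim
\begin{equation}\label{eq:goodlambda}
|\{Mw>\Lambda\tau\}|\le C_4\varepsilon^2|\{Mw>2^{-m-1}\tau\}|+|\{Mh>\delta_*^s\tau^{s/2}\}|,\qquad C_4=C_4(m).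
\end{equation}
Let $G=\{Mw>\Lambda\tau\}\cap\{Mh\le\delta_*^s\tau^{s/2}\}$; we must bound $|G|$ by the first term. For $x\in G$ let $r_x$ be the largest radius with $\langle w\rangle_{B_{r_x}(x)}\ge\tau$. It exists and $r_x<r_0$: the set of such radii is nonempty since $Mw(x)>\tau$, it is bounded by \eqref{eq:finite}, and the average is continuous in $r$. Thus
\begin{equation}\label{eq:stopping}
\langle w\rangle_{B_{r_x}(x)}=\tau,\qquad\langle w\rangle_{B_r(x)}<\tau\quad\text{for }r>r_x .
\end{equation}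
For $R=160r_x$ this gives $160^{-m}\tau\le\lambda(x,R)^2\le\tau$, and $\mathcal E_s(x,R)\le Mh(x)^{1/s}\le\delta_*\tau^{1/2}\le\delta\lambda(x,R)$. Lemma~\ref{lem:approx} gives $H$ on $B'=B_{10r_x}(x)$ with $|H|^2\le C_3^2\tau$ and $\langle|Du-H|^2\rangle_{B'}\le\varepsilon^2\tau$.

Let $x'\in G\cap B_{5r_x}(x)$. For $r\ge5r_x$ we have $B_r(x')\subset B_{2r}(x)$, so $\langle w\rangle_{B_r(x')}\le2^m\tau<\Lambda\tau$ by \eqref{eq:stopping}. Since $Mw(x')>\Lambda\tau$, some $r<5r_x$ has $\langle w\rangle_{B_r(x')}>\Lambda\tau$, and then $B_r(x')\subset B'$. On $B'$ we have $w\le2C_3^2\tau+2|Du-H|^2$, so $M(\mathbf 1_{B'}|Du-H|^2)(x')>\frac12(\Lambda-2C_3^2)\tau>\frac12\tau$. The weak type bound gives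
\[
|G\cap B_{5r_x}(x)|\le C\tau^{-1}\int_{B'}|Du-H|^2\le C_4\varepsilon^2|B_{r_x}(x)| .
\]
By Vitali's lemma there are $x_i\in G$, with $r_i=r_{x_i}$, such that the balls $B_{r_i}(x_i)$ are disjoint and the balls $B_{5r_i}(x_i)$ cover $G$. For $z\in B_{r_i}(x_i)$ we have $B_{2r_i}(z)\supset B_{r_i}(x_i)$, so $Mw(z)\ge2^{-m}\tau$. Hence $|G|\le C_4\varepsilon^2\sum_i|B_{r_i}(x_i)|\le C_4\varepsilon^2|\{Mw>2^{-m-1}\tau\}|$.

\emph{Step 2.} Let $\Lambda_1=2^{m+1}\Lambda$. It does not depend on $\varepsilon$, so we can fix $\varepsilon$ with $C_4\varepsilon^2\Lambda_1^s\le\frac12$. Let $c_*=2^{(m+1)s/2}\delta_*^s$ and fix $\tau_1\ge\tau_0$ with $c_*\tau_1^{s/2}\ge2E(A)^s$. Put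
\[
t_j=\Lambda_1^{js/2},\qquad\alpha_j=|\{Mw>\Lambda_1^j\tau_1\}|,\qquad\beta_j=|\{Mh>c_*\tau_1^{s/2}t_j\}| .
\]
All $\alpha_j$ are finite by \eqref{eq:finite}, and \eqref{eq:goodlambda} with $\tau=2^{m+1}\Lambda_1^j\tau_1$ reads $\alpha_{j+1}\le C_4\varepsilon^2\alpha_j+\beta_j$. Multiplying by $t_{j+1}^2=\Lambda_1^st_j^2$ we get
\begin{equation}\label{eq:recursion}
t_{j+1}^2\alpha_{j+1}\le\tfrac12t_j^2\alpha_j+\Lambda_1^st_j^2\beta_j .
\end{equation}
Outside $B$ we have $h=E(A)^s$, so $Mh\le E(A)^s+h_1$ with $h_1=M(\mathbf 1_Bh)$. Here the choice $Q=2s$ enters: $\mathbf 1_Bh\in L^2$ by hypothesis, so $h_1\in L^2$. With $c'=\frac12c_*\tau_1^{s/2}\ge E(A)^s$ and $t_j\ge1$ we have $\beta_j\le|\{h_1>c't_j\}|$. As $(t_j)$ is a geometric sequence,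
\[
\Sigma:=\sum_{j\ge0}t_j^2\beta_j\le\int\sum_{j:\,c't_j<h_1}t_j^2\,dx\le\frac C{c'^2}\int h_1^2<\infty .
\]
Let $\Sigma_J=\sum_{j=0}^Jt_j^2\alpha_j<\infty$. Summing \eqref{eq:recursion} over $0\le j\le J$ gives $\Sigma_{J+1}\le\alpha_0+\frac12\Sigma_{J+1}+\Lambda_1^s\Sigma$, so $\Sigma_J\le2\alpha_0+2\Lambda_1^s\Sigma$ for all $J$. Finally $|Du|^Q=w^s$ and $w\le Mw$ a.e. Splitting $B$ into $\{w\le\tau_1\}$ and the sets $\{\Lambda_1^j\tau_1<w\le\Lambda_1^{j+1}\tau_1\}$, we obtain
\[
\int_B|Du|^Q\le|B|\tau_1^s+(\Lambda_1\tau_1)^s\sum_{j\ge0}t_j^2\alpha_j<\infty .\qedhere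
\]
\end{proof}

\section{The integrand $g$}\label{sec:g}

Theorem~\ref{thm:higher} will reduce (G2) to smooth test maps, for which it must hold by construction. A locally bounded Borel function $\psi:\mathbb M\to\mathbb R$ is \emph{quasiconvex} if $\langle\psi(A+D\varphi)\rangle_B\ge\psi(A)$ for all $A$ and all $\varphi\in W^{1,\infty}_0(B;\mathbb R^{N_0})$, that is, all Lipschitz maps that vanish on $\partial B$; by translation and scaling the ball $B$ does not matter. A quasiconvex function is rank-one convex, meaning convex along every line whose direction is a matrix of rank one, and hence continuous. For continuous $\psi\ge0$ the formula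
\[
\psi^{\rm qc}(A)=\inf\big\{\langle\psi(A+D\varphi)\rangle_B:\varphi\in W^{1,\infty}_0(B;\mathbb R^{N_0})\big\}
\]
defines the largest quasiconvex function below $\psi$ \cite[Thm.~6.9]{Dac}. We have no reason to expect the penalty $E^Q$ to be quasiconvex, so we replace it by $g_1=(E^Q)^{\rm qc}$. The danger is that the envelope is much smaller than $E^Q$; ellipticity prevents this.

\begin{lemma}\label{lem:envelope}
The function $g_1$ is continuous and quasiconvex, and $c_2E^Q\le g_1\le E^Q$ with a constant $c_2>0$.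
\end{lemma}

\begin{proof}
Only the lower bound remains. Let $\varphi\in W^{1,\infty}_0(B)$ and $w=Ax+\varphi$, so that $\langle Dw\rangle_B=A$. We compare the values of $Dw$ at two independent points. By bilinearity and \eqref{eq:null2},
\[
\frac1{|B|^2}\int_B\int_B\mathcal N\big(Dw(x)-Dw(x')\big)\,dx\,dx'=2\langle\mathcal N(Dw)\rangle_B-2\mathcal N(A)=0 ,
\]
and in the same way the double average of $|Dw(x)-Dw(x')|^2$ is $2\langle|Dw-A|^2\rangle_B$. Averaging \eqref{eq:ell3} therefore gives $c_1\langle|Dw-A|^2\rangle_B\le C_1\langle E(Dw)^2\rangle_B$. Since $E$ is Lipschitz, $E(A)\le E(Dw)+C|Dw-A|$ pointwise, so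
\[
E(A)\le\|E(Dw)\|_{2,B}+C\|Dw-A\|_{2,B}\le C\|E(Dw)\|_{2,B}\le C\|E(Dw)\|_{Q,B}.
\]
Raise to the power $Q$ and take the infimum over $\varphi$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:g}]
For $\nu>0$, to be fixed in the proof of (G3), let
\[
g(X)=(\det X^y)^++\nu\big(g_1(X)+|X|^{p_1}\big).
\]
This function is continuous. It satisfies (G1) because $g_1\le E^Q\le C|X|^Q$ and $m,p_1<Q$.

\emph{Proof of (G2).} For $\varphi\in C_c^\infty(B)$ the inequality holds for each of the three terms: for the first by \eqref{eq:det} and Jensen's inequality for $t\mapsto t^+$, for the second by quasiconvexity, for the third by convexity. Now let $\varphi\in W^{1,2}_0(B)\cap L^Q(B)$ with $\int_Bg(A+D\varphi)<\infty$. Since $g\ge\nu c_2E^Q$, Theorem~\ref{thm:higher} gives $D\varphi\in L^Q(B)$. So the extension of $\varphi$ by zero is in $W^{1,Q}(\mathbb R^m)$, and by (Z) there are $\varphi_j\in C_c^\infty(B)$ with $\varphi_j\to\varphi$ in $W^{1,Q}$. Passing to a subsequence, we may assume that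 $D\varphi_j\to D\varphi$ a.e.\ and $|D\varphi_j|\le\omega$ for one function $\omega\in L^Q(B)$. By continuity, the upper bound in (G1) and dominated convergence, $\langle g(A+D\varphi)\rangle_B=\lim_j\langle g(A+D\varphi_j)\rangle_B\ge g(A)$.

\emph{Proof of (G3).} On $\partial B_1$ the map $y_0$ equals $x$, but $S_0$ equals $x\otimes x$, which is not linear; so we cut $S_0$ off, at a finite cost in penalty that a small $\nu$ absorbs. Let $\chi\in C_c^\infty(B_{3/4})$ equal $1$ on $B_{1/2}$, and let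
\[
v=(\chi S_0,y_0),\qquad A_0=(0,I),\qquad\varphi_0(x)=v(x)-A_0x=v(x)-(0,x).
\]
Since $\gamma p_1<m$, we have $v\in W^{1,p_1}(B_1)$. The map $\varphi_0$ is smooth near $\partial B_1$ and vanishes on $\partial B_1$, so its extension by zero is Lipschitz near $\partial B_1$ and lies in $W^{1,p_1}(\mathbb R^m)$; by (Z), $\varphi_0\in W^{1,p_1}_0(B_1)$. The determinant term of $g(Dv)$ vanishes because $\det Dy_0=(1-\gamma)|x|^{-m\gamma}<0$. On $B_{1/2}\setminus\{0\}$ we have $v=V_{1,0}$ and $E(Dv)=0$, and on $B_1\setminus B_{1/2}$ the gradient $Dv$ is bounded. Hence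
\[
C_0:=\langle E(Dv)^Q+|Dv|^{p_1}\rangle_{B_1}
\]
is finite, positive and independent of $\nu$, and $\langle g(Dv)\rangle_{B_1}\le\nu C_0$ by Lemma~\ref{lem:envelope}. Take $\nu=1/(2C_0)$. Then $\langle g(A_0+D\varphi_0)\rangle_{B_1}\le\frac12$, while $g(A_0)\ge\det I=1$.
\end{proof}

With the reduction in Section~\ref{sec:reduction}, this completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{Dac}
Dacorogna, \emph{Direct Methods in the Calculus of Variations}, 2nd ed.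

\bibitem{EG}
Evans and Gariepy, \emph{Measure Theory and Fine Properties of Functions}.

\bibitem{source}
\emph{Regularity of minimizers of $W^{1,p}$-quasiconvex variational integrals with $(p,q)$-growth},
\texttt{http://cvgmt.sns.it/media/doc/paper/1769/W1pquasi.pdf}

\end{thebibliography}
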